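# A complemented subspace of $L_p$, $0<p<1$, that is not isomorphic to $L_p$

## The two theorems: $L_p$ is not prime, and what its complemented subspaces are

Throughout, $0<p<1$ and $L_p=L_p[0,1]$ is the space of classes of Lebesgue-measurable functions $f$ on $[0,1]$ with $\|f\|_p=\left(\int_0^1|f|^p\right)^{1/p}<\infty$. Scalars are real or complex, operators are continuous linear maps, $\simeq$ means linearly homeomorphic, and a complemented subspace is the range of a continuous linear projection.

**Theorem 1.** Let $0<p<1$. Then $L_p=A\oplus B$ with $B\simeq L_p$ and $A$ infinite-dimensional, where $A$ has no complemented subspace isomorphic to $L_p$. In particular $A\not\simeq L_p$, so $L_p$ is not prime.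

The second theorem rests on two results of Kalton, which we use without proof. For $0<p<1$:

* (i) $L_p$ is primary;
* (ii) any two infinite-dimensional complemented subspaces of $L_p$ that are not isomorphic to $L_p$ are isomorphic to each other.

**Theorem 2 (uses (i) and (ii)).** Let $0<p<1$ and let $A$ be as in Theorem 1.

1. Up to isomorphism, the complemented subspaces of $L_p$ are exactly $\{0\}$, $L_p$, $A$, and these are pairwise non-isomorphic.
2. $A$ is prime. Moreover $A\simeq A\oplus A\simeq\ell_p(A)$ and $A\oplus L_p\simeq L_p$.
3. If $L_p=E\oplus F$ with $E,F$ infinite-dimensional, then up to order $(E,F)\simeq(L_p,L_p)$ or $(L_p,A)$. Both cases occur.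
4. For an infinite-dimensional complemented subspace $E$ of $L_p$ the following are equivalent:
   * (a) $E\not\simeq L_p$ (equivalently $E\simeq A$);
   * (b) there is $K$ such that for every $N\ge1$ one can write $\mathrm{id}_E=\sum_{i=1}^N R_i$ with operators $R_i$ on $E$, $\|R_i\|\le KN^{-1/p}$;
   * (c) the algebra $\mathcal L(E)$ of operators on $E$ has trivial dual: $\mathcal L(E)^*=\{0\}$;
   * (d) $E$ has no complemented subspace isomorphic to $L_p$.

   The exponent $1/p$ in (b) is optimal: always $\max_i\|R_i\|\ge N^{-1/p}$.

In plain words: cut $L_p$ into two complementary closed pieces, both infinite-dimensional. Must each piece look like $L_p$ again? This question is taken from "Complemented Subspaces of Banach Spaces". Theorem 1 says no. Kalton's (ii) says that there is at most one isomorphism type of exotic piece, and Theorem 1 supplies it. Property (b) will carry the whole talk: the identity of $A$ is a sum of $N$ operators so small that the sum of their norms, at most $KN^{1-1/p}$, tends to $0$. This cannot happen in a Banach space, where the triangle inequality gives $1\le\sum\|R_i\|$.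 We shall see that it cannot happen on $L_p$ either.

The proof of Theorem 1 uses only standard measure theory; Kalton's results enter only in Theorem 2.

## Quasinorms, complements, prime and primary spaces

**Definition (quasi-Banach space).** A quasinorm on a vector space $X$ satisfies $\|x\|=0\Rightarrow x=0$, $\|\lambda x\|=|\lambda|\|x\|$ and $\|x+y\|\le\Delta(\|x\|+\|y\|)$ for some constant $\Delta\ge1$. A quasi-Banach space is a complete quasinormed space.

For $L_p$ with $p<1$ the useful inequality is another one. For scalars, $|x+y|^p\le|x|^p+|y|^p$; hence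
$$\|f+g\|_p^p\le\|f\|_p^p+\|g\|_p^p,\qquad \sum_n|a_n|\le\Big(\sum_n|a_n|^p\Big)^{1/p}. \tag{1}$$
A quasinorm whose $p$-th power is subadditive is called a $p$-norm. In a complete $p$-normed space, $\sum\|x_n\|^p<\infty$ implies that $\sum x_n$ converges, because $\big\|\sum_{n\in H}x_n\big\|^p\le\sum_{n\in H}\|x_n\|^p$ for finite $H$.

*Example.* With $f=\mathbf 1_{[0,1/2]}$ and $g=\mathbf 1_{(1/2,1]}$ we get $\|f\|=\|g\|=2^{-1/p}$ and $\|f+g\|=1=2^{1/p-1}(\|f\|+\|g\|)$. The triangle inequality fails, and $\Delta$ must be at least $2^{1/p-1}>1$.

For an operator put $\|T\|=\sup_{\|x\|\le1}\|Tx\|$. On a $p$-normed space, $\|T+T'\|^p\le\|T\|^p+\|T'\|^p$, and $\|TT'\|\le\|T\|\|T'\|$ always. So $\mathcal L(E)$ is itself a quasinormed space, and $\mathcal L(E)^*$ denotes its continuous linear functionals.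

**The dual of $L_p$ is zero (Day, 1940).** Let $\varphi$ be a continuous functional on $L_p$ and $f\ne0$. The function $s\mapsto\int_0^s|f|^p$ is continuous, so $[0,1]$ can be cut into $N$ intervals $J_i$ with $\|f\mathbf 1_{J_i}\|^p=\frac1N\|f\|^p$. Then
$$|\varphi(f)|\le\sum_{i=1}^N|\varphi(f\mathbf 1_{J_i})|\le N\,\|\varphi\|\,N^{-1/p}\|f\|=\|\varphi\|\|f\|N^{1-1/p}\to0 .$$
Here each *vector* is cut into $N$ pieces of size $N^{-1/p}$, with cuts that depend on the vector. Property (b) asks for one linear cut that serves all vectors of $E$ at once.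

*Consequence.* $L_p$ has no nonzero finite-dimensional complemented subspace. Indeed, let $V$ be one, with projection $\pi$. A nonzero linear functional on the finite-dimensional space $V$ is continuous, and composing it with $\pi$ gives a nonzero continuous functional on $L_p$.

**Definition (complemented subspace).** A closed subspace $A$ of $X$ is complemented if it is the range of a continuous linear projection $P:X\to X$. Equivalently, there is a closed subspace $B$ such that $A\times B\to X$, $(a,b)\mapsto a+b$, is an isomorphism; we write $X=A\oplus B$.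

*Example.* If $D\subset[0,1]$ has measure strictly between $0$ and $1$, then $f\mapsto\mathbf 1_Df$ is a projection, and $L_p=L_p(D)\oplus L_p([0,1]\setminus D)$. Both pieces are isometric to $L_p$, so they tell us nothing new.

We shall use two ways to recognize complemented subspaces.

* If $E$ has a complemented subspace $E_0$ isomorphic to $L_p$, say by $J:L_p\to E_0$ and with projection $\pi$ of $E$ onto $E_0$, then $a=J$ (as a map into $E$) and $b=J^{-1}\pi$ are operators $a:L_p\to E$, $b:E\to L_p$ with $ba=\mathrm{id}_{L_p}$.
* If $Z,X$ are operators on $Y$ with $ZX=I$, then $(XZ)^2=X(ZX)Z=XZ$, so $XZ$ and $P=I-XZ$ are projections. The range of $XZ$ is $X(Y)$, because $XZX=X$. The range of $P$ is $\ker Z$: we have $ZP=Z-ZXZ=0$, and $Zf=0$ implies $Pf=f$. Finally $X$ is an isomorphism of $Y$ onto $X(Y)$, with inverse the restriction of $Z$. So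
$$ZX=I\quad\Longrightarrow\quad Y=\ker Z\oplus X(Y),\qquad X(Y)\simeq Y. \tag{2}$$

**Definition (prime, primary).** A quasi-Banach space $X$ is prime if all its infinite-dimensional complemented subspaces are isomorphic to $X$. It is primary if $X=A\oplus B$ implies $A\simeq X$ or $B\simeq X$.

*Examples.* The Hilbert space $\ell_2$ is prime, since every infinite-dimensional closed subspace is a separable Hilbert space. It is also primary: if $\ell_2=A\oplus B$, one of the two is infinite-dimensional, hence isomorphic to $\ell_2$. The space $\ell_1\oplus\ell_2$ is not prime: $\ell_2$ is complemented in it and reflexive, while the sum contains the non-reflexive closed subspace $\ell_1$ and so is not reflexive.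

**Two standard isometries.** First, $L_p$ of an atomless standard probability space is isometric to $L_p[0,1]$; this applies to $[0,1]^{\mathcal I}$ with product Lebesgue measure for every nonempty countable $\mathcal I$. Second, a countably infinite $\ell_p$-sum of copies of $L_p[0,1]$ is isometric to $L_p[0,1]$. To see this, cut $(0,1]$ into $J_n=(2^{-n},2^{1-n}]$, $n\ge1$; composing with the affine map $J_n\to(0,1]$ and multiplying by $|J_n|^{-1/p}$ identifies $L_p[0,1]$ isometrically with $L_p(J_n)$. In the same way $L_p\oplus L_p\simeq L_p$. For a $p$-normed space $E$, $\ell_p(E)$ is the space of sequences in $E$ with $\|(e_n)\|^p=\sum\|e_n\|^p<\infty$.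

## The diagonal of an operator on $L_p$, and why $\mathrm{id}_{L_p}$ does not split

To show that some space is *not* $L_p$ we need a property that $L_p$ lacks. The property is (b). We show that $L_p$ lacks it by attaching to each operator a "diagonal", linear in the operator and bounded by its norm.

**Lemma 1.** Let $0<p<1$. There is a linear map $T\mapsto d(T)$ from $\mathcal L(L_p[0,1])$ to $L_\infty[0,1]$ with $|d(T)|\le\|T\|$ a.e. and $d(\mathrm{id})=1$.

The definition imitates the diagonal of a matrix. Let $\mathcal D_n$ be the partition of $[0,1)$ into dyadic intervals of length $2^{-n}$, and let $B_n(s)\in\mathcal D_n$ be the one containing $s$. We feed $T$ the indicator of a small interval around $s$, look at the output at $s$, and let the interval shrink: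
$$d_n(s)=T\mathbf 1_{B_n(s)}(s),\qquad d(T)(s)=\lim_nd_n(s).$$

*Examples.* If $Tf=mf$ with $m\in L_\infty$, then $d_n(s)=m(s)$ for all $n$, so $d(T)=m$. If $Tf(s)=f(s+\tfrac12\bmod1)$, then $s+\frac12\bmod 1\notin B_n(s)$ for $n\ge1$, so $d(T)=0$.

*Proof of Lemma 1.*

**Step 1: a dominating function.** This step gives a pointwise bound that will force $d_n(s)$ to converge. Fix representatives of $T\mathbf 1_C$ for all dyadic $C$. There are countably many relations $T\mathbf 1_C=T\mathbf 1_{C'}+T\mathbf 1_{C''}$ ($C',C''$ the halves of $C$), so off one null set the map $C\mapsto T\mathbf 1_C(s)$ is additive on dyadic intervals. Put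
$$v_n(s)=\sum_{C\in\mathcal D_n}|T\mathbf 1_C(s)|^p .$$
By $|x+y|^p\le|x|^p+|y|^p$, halving intervals can only increase the sum, so $v_n\le v_{n+1}$ a.e. Also
$$\int v_n=\sum_{C\in\mathcal D_n}\|T\mathbf 1_C\|^p\le\sum_{C\in\mathcal D_n}\|T\|^p|C|=\|T\|^p .$$
By monotone convergence $v=\lim v_n$ has $\int v\le\|T\|^p$, so $v<\infty$ a.e.

**Step 2: convergence.** This step shows that $d(T)$ exists. By additivity, for a.e. $s$,
$$d_n(s)-d_{n+1}(s)=T\mathbf 1_{C_n}(s),\qquad C_n=B_n(s)\setminus B_{n+1}(s)\in\mathcal D_{n+1}.$$
The intervals $C_0,\dots,C_{m-1}$ are pairwise disjoint, since $C_j\subset B_{n+1}(s)$ for $j>n$ while $C_n\cap B_{n+1}(s)=\emptyset$. Each is a disjoint union of members of $\mathcal D_m$, so $|T\mathbf 1_{C_n}(s)|^p\le\sum_{C'\in\mathcal D_m,\,C'\subset C_n}|T\mathbf 1_{C'}(s)|^p$. Using the second part of (1),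
$$\sum_{n<m}|d_n(s)-d_{n+1}(s)|\le\Big(\sum_{n<m}|T\mathbf 1_{C_n}(s)|^p\Big)^{1/p}\le v_m(s)^{1/p}\le v(s)^{1/p}<\infty .$$
So $\lim d_n(s)$ exists for a.e. $s$. Each $d_n=\sum_{C\in\mathcal D_n}\mathbf 1_C\,T\mathbf 1_C$ is measurable and linear in $T$ (a.e.), hence so is $d(T)$. For $T=\mathrm{id}$ every $d_n$ equals $1$, so $d(\mathrm{id})=1$.

**Step 3: the bound.** This step shows $|d(T)|\le\|T\|$. If $C\in\mathcal D_k$ and $n\ge k$, then
$$\int_C|d_n|^p=\sum_{C'\in\mathcal D_n,\,C'\subset C}\int_{C'}|T\mathbf 1_{C'}|^p\le\sum_{C'\in\mathcal D_n,\,C'\subset C}\|T\|^p|C'|=\|T\|^p|C|.$$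
By Fatou, $\int_C|d(T)|^p\le\|T\|^p|C|$ for every dyadic $C$. Lebesgue differentiation along dyadic intervals gives $|d(T)|^p\le\|T\|^p$ a.e. $\square$

**Lemma 2.** Let $E$ be a quasi-Banach space for which there is $K$ such that for every $N\ge1$ one can write $\mathrm{id}_E=\sum_{i=1}^NR_i$ with $\|R_i\|\le KN^{-1/p}$. Then $E$ has no complemented subspace isomorphic to $L_p$.

*Proof.* Otherwise there are $a:L_p\to E$, $b:E\to L_p$ with $ba=\mathrm{id}_{L_p}$. Then $\mathrm{id}_{L_p}=\sum_{i=1}^NbR_ia$, and Lemma 1 gives, a.e.,
$$1=\Big|\sum_{i=1}^Nd(bR_ia)\Big|\le\sum_{i=1}^N\|bR_ia\|\le\|a\|\,\|b\|\,K\,N^{1-1/p}\xrightarrow[N\to\infty]{}0,$$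
because $p<1$. This is a contradiction. $\square$

So Theorem 1 reduces to this task: **find an infinite-dimensional complemented subspace of $L_p$ whose identity splits as in Lemma 2, with complement isomorphic to $L_p$.**

## Functions that ignore a coordinate split, but are not complemented

How could an identity split? Suppose a subspace consists of functions that ignore some variable; then we can cut along that variable. The simplest case is $L_p([0,1]^2)$ with variables $(x,y)$ and
$$G=\{f: f\text{ depends on }x\text{ only}\}.$$
Partition $[0,1]$ into intervals $I_1,\dots,I_N$ of length $1/N$ and let $M_if=\mathbf 1_{\{y\in I_i\}}f$. For $f\in G$, independence gives $\|M_if\|^p=\frac1N\|f\|^p$, and $\sum M_if=f$. The pieces $M_if$ leave $G$. If there were a continuous projection $\pi$ onto $G$, we could push them back: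
$$\mathrm{id}_G=\sum_{i=1}^N\pi M_i|_G,\qquad\|\pi M_i|_G\|\le\|\pi\|N^{-1/p}.$$

This is exactly where the attempt stops. The space $G$ is isometric to $L_p[0,1]$, so Lemma 2 says that such a splitting is impossible. Hence **no continuous projection onto $G$ exists.** For the obvious candidate $\pi f(x)=\int f(x,y)\,dy$ one sees the failure by hand: $f=\varepsilon^{-1/p}\mathbf 1_{\{y\le\varepsilon\}}$ has norm $1$, while its average is the constant $\varepsilon^{1-1/p}\to\infty$ as $\varepsilon\to0$.

The cutting device is good. What we need is a subspace that ignores coordinates *and* is complemented. We therefore let different entries of a vector ignore different coordinates, and we aim for complementation through (2), as the kernel of an operator with a right inverse.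

## Backward shifts on a chain: the algebra and the measurability conflict

**A kernel that is complemented.** On $\ell_p(L_p)$, indexed by $n=0,1,2,\dots$, write $g\delta_n$ for the sequence with $g$ at place $n$ and $0$ elsewhere. Let $S(g\delta_n)=g\delta_{n-1}$ for $n\ge1$, $S(g\delta_0)=0$, and $Z=I-2S$. The equation $Zh=g\delta_n$ is solved by moving away from $0$:
$$h=-\sum_{j\ge1}2^{-j}g\,\delta_{n+j},\qquad Zh=-\sum_{j\ge1}2^{-j}g\,\delta_{n+j}+\sum_{j\ge1}2^{1-j}g\,\delta_{n+j-1}=g\,\delta_n ,$$
and $\|h\|^p=\|g\|^p\sum_{j\ge1}2^{-jp}$. So $Z$ has a right inverse and $\ker Z=\{f:f_n=2f_{n+1}\text{ for all }n\}=\{(2^{-n}g)_n:g\in L_p\}$ is complemented. Of course this kernel is isomorphic to $L_p$: nothing ignores anything yet.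

**Forcing the entries to ignore coordinates.** Now use functions on $[0,1]^{\{0,1,2,\dots\}}$, let $F_n$ be the $L_p$-functions of the coordinates $x_n,x_{n+1},\dots$, and allow only sequences with $f_n\in F_n$. The shift $S$ still makes sense, since $F_n\subset F_{n-1}$. If $f\in\ker Z$, then $f_n=2f_{n+1}\in F_{n+1}$ ignores $x_n$, which is what the cutting device wants. But $f_0=2^nf_n\in F_n$ for every $n$, so $f_0$ is constant by Kolmogorov's $0$–$1$ law, and $\ker Z$ is the line spanned by $(2^{-n})_n$. A line is not complemented in a space isometric to $L_p$, so by (2) $Z$ has no right inverse here.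

Look at what broke. To solve $Zh=g\delta_n$ with $g\in F_n$ there are two formulas:

* moving *away* from $0$, as above, has small coefficients, but it places $g$ at $n+1,n+2,\dots$, and a general $g\in F_n$ is not in $F_{n+1}$;
* moving *towards* $0$, $h=\sum_{k=0}^n2^kg\,\delta_{n-k}$, is allowed by measurability, but $\|h\|^p=\|g\|^p\sum_{k=0}^n2^{kp}$ is unbounded in $n$.

**What is needed.** Replace the chain by a rooted tree with a linear order on its vertices, children larger than parents, and let $F_t$ be the functions of the coordinates $x_u$ with $u\ge t$. Let $t$ be a child of $w$ and $g\in F_t$. Take one step towards the root: $Z(g\delta_t)=g\delta_t-2g\delta_w$. The error sits at $w$, but its value $g$ is better than a general element of $F_w$, since it ignores every coordinate $x_s$ with $s<t$. So it can be moved away from the root along an infinite path that starts at $w$, *provided that the path stays below $t$ in the order.* In the chain the only path out of $w$ runs through $t$ and beyond. We need a tree in which, between each $w$ and each of its children $t$, there is room in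 the order for an infinite descending branch of the tree. Words over $\mathbb Z$ in lexicographic order have this room: there is always a sibling immediately to the left of $t$, and the whole subtree of that sibling lies between $w$ and $t$. With words over $\{0,1,2,\dots\}$ this would fail at $t=w0$, since every proper extension of $w$ is then $\ge w0$.

## The space $Y$ over the lexicographic tree

**Step 1: the index set.** This step fixes the tree and its order. Let $\mathcal T$ be the countable set of all finite words over $\mathbb Z$, including the empty word $\varnothing$. The parent of $wm$ ($w\in\mathcal T$, $m\in\mathbb Z$) is $w$. Put $a<b$ if $a$ is a proper prefix of $b$, or if at the first position where they differ the letter of $a$ is smaller. This is a linear order: append to each word infinitely many symbols $-\infty$; distinct words give distinct sequences, and the order becomes the usual lexicographic order of sequences over $\mathbb Z\cup\{-\infty\}$. For instance, writing words as tuples,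
$$\varnothing<(-1)<(-1,0)<(-1,7)<(0)<(0,-5)<(1).$$

**Step 2: the function spaces.** This step builds a space isometric to $L_p$ whose entries may ignore coordinates. Let $\Omega=[0,1]^{\mathcal T}$ with product Lebesgue measure and coordinates $x_u$, $u\in\mathcal T$. For $t\in\mathcal T$ let $F_t\subset L_p(\Omega)$ be the closed subspace of functions measurable with respect to the completed $\sigma$-algebra generated by $\{x_u:u\ge t\}$. If $s<t$, then $\{u:u\ge t\}\subset\{u:u\ge s\}$ and $s\notin\{u:u\ge t\}$, so
$$s<t\ \Longrightarrow\ F_t\subset F_s,\ \text{ and every }g\in F_t\text{ is independent of the coordinate }x_s. \tag{3}$$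
The space $F_t$ is isometric to $L_p([0,1]^{\{u\ge t\}})$, hence to $L_p[0,1]$. Put
$$Y=\Big\{f=(f_t)_{t\in\mathcal T}:\ f_t\in F_t,\ \|f\|^p=\sum_t\|f_t\|_p^p<\infty\Big\}.$$
This is a countably infinite $\ell_p$-sum of copies of $L_p[0,1]$, so $Y$ is isometric to $L_p[0,1]$.

**Step 3: how operators on $Y$ are defined.** This step lets us work with one entry at a time. For $g\in F_t$ let $g\delta_t\in Y$ have entry $g$ at $t$ and $0$ elsewhere. Finite sums of such elements are dense in $Y$, so two operators that agree on all $g\delta_t$ are equal. Conversely, suppose that for each $t$ we are given a linear map $F_t\to Y$, $g\mapsto U(g\delta_t)$, with $\|U(g\delta_t)\|\le C\|g\|$, where $C$ does not depend on $t$. Since $\|\cdot\|^p$ is subadditive, $\sum_t\|U(f_t\delta_t)\|^p\le C^p\|f\|^p$, so $Uf=\sum_tU(f_t\delta_t)$ converges and defines an operator with $\|U\|\le C$.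

## A one-sided inverse, and the splitting $Y=A\oplus B$

**Step 4: the shift towards the root and the path to the left.** This step defines the two operators. For $t=wm$ let $u_0(t)=w$ and, for $n\ge1$,
$$u_n(t)=w\,(m-1)\,\underbrace{0\cdots0}_{n-1}.$$
This is the infinite path out of $w$ that enters the left sibling of $t$. We need two facts about it:

* $u_n(t)<t$ for all $n\ge0$. For $n=0$, $w$ is a proper prefix of $wm$; for $n\ge1$, the first difference from $wm$ is $m-1<m$.
* The parent of $u_n(t)$ is $u_{n-1}(t)$ for $n\ge1$, by inspection.

Define, for $t=wm$ and $g\in F_t$,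
$$S(g\delta_t)=g\,\delta_w,\qquad Q(g\delta_t)=\sum_{n\ge1}2^{1-n}g\,\delta_{u_n(t)},\qquad S(g\delta_\varnothing)=Q(g\delta_\varnothing)=0 .$$
By (3) and $u_n(t)<t$ we have $g\in F_{u_n(t)}$ for all $n\ge0$, so these elements lie in $Y$. By Step 3 they define operators with $\|S\|\le1$ and $\|Q\|^p\le\sum_{n\ge1}2^{(1-n)p}<\infty$. Explicitly, $(Sf)_v=\sum_{k\in\mathbb Z}f_{vk}$.

**Step 5: $ZX=I$ for $Z=I-2S$ and $X=I-Q$.** This step is the purpose of the tree: it solves $Zh=g\delta_t$ with a uniform bound. For $t=wm$ the series telescopes, because $S(g\delta_{u_n(t)})=g\delta_{u_{n-1}(t)}$: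
$$ZQ(g\delta_t)=\sum_{n\ge1}2^{1-n}g\,\delta_{u_n(t)}-\sum_{n\ge1}2^{2-n}g\,\delta_{u_{n-1}(t)}=\sum_{n\ge1}2^{1-n}g\,\delta_{u_n(t)}-\sum_{n\ge0}2^{1-n}g\,\delta_{u_n(t)}=-2g\,\delta_w .$$
Therefore
$$ZX(g\delta_t)=Z(g\delta_t)-ZQ(g\delta_t)=\big(g\delta_t-2g\delta_w\big)+2g\delta_w=g\delta_t .$$
For $t=\varnothing$ both $S$ and $Q$ vanish on $g\delta_\varnothing$, so $ZX(g\delta_\varnothing)=g\delta_\varnothing$. Hence $ZX=I$ on $Y$. (In terms of $S$ and $Q$ this is the identity $2SQ=2S+Q$.)

**Step 6: the decomposition.** This step reads off $A$ and $B$. By (2),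
$$Y=A\oplus B,\qquad B=X(Y)\simeq Y\simeq L_p,\qquad A=\ker Z,$$
where $P=I-XZ$ is the projection onto $A$, and
$$A=\Big\{f\in Y:\ f_v=2\sum_{k\in\mathbb Z}f_{vk}\ \text{ for all }v\in\mathcal T\Big\}. \tag{4}$$

**Step 7: $A$ is infinite-dimensional.** This step excludes the degeneration that we saw in the chain. Expanding, $P=I-(I-Q)(I-2S)=2S+Q-2QS$. Apply it to $g\delta_t$ with $t=(0)$ and $g\in F_t$; since $QS(g\delta_t)=Q(g\delta_\varnothing)=0$,
$$a_g:=P(g\delta_t)=2g\,\delta_\varnothing+\sum_{n\ge1}2^{1-n}g\,\delta_{u_n(t)}\in A,\qquad u_n(t)=(-1,\underbrace{0,\dots,0}_{n-1}).$$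
One can also check (4) directly. At $\varnothing$ the entry $2g$ is twice the entry $g$ at $(-1)$. At $u_n(t)$, $n\ge1$, the entry $2^{1-n}g$ is twice the entry $2^{-n}g$ at $u_{n+1}(t)$, the only child of $u_n(t)$ where $a_g$ is nonzero. At any other $v$ both sides of (4) are $0$. The map $g\mapsto a_g$ is linear and injective on the infinite-dimensional space $F_t$.

## Each entry of $f\in A$ ignores its own coordinate

**Step 8: cutting along $x_t$ in the $t$-th entry.** This step makes the cutting device of the square work in $A$, where now there is a projection. Let $N\ge1$ and let $I_1,\dots,I_N$ partition $[0,1]$ into intervals of length $1/N$. Define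
$$(M_if)_t=\mathbf 1_{\{x_t\in I_i\}}f_t .$$
This lies in $F_t$ because $t\in\{u:u\ge t\}$, so the coordinate $x_t$ is allowed in the $t$-th entry. Thus $M_i$ is an operator on $Y$, and $\sum_iM_i=I$.

Let $f\in A$. By (4), $f_v=2\sum_kf_{vk}$ with $f_{vk}\in F_{vk}$ and $vk>v$. By (3) no $f_{vk}$ involves $x_v$: all of them are measurable with respect to the $\sigma$-algebra generated by $\{x_u:u>v\}$, and so is their $L_p$-limit $f_v$. Hence $f_v$ is independent of $x_v$, and
$$\|\mathbf 1_{\{x_v\in I_i\}}f_v\|_p^p=\tfrac1N\|f_v\|_p^p\ \text{ for all }v,\qquad\text{so}\quad\|M_if\|^p=\tfrac1N\|f\|^p\quad(f\in A).$$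
Put $R_i=PM_i|_A:A\to A$. Then
$$\sum_{i=1}^NR_i=P|_A=\mathrm{id}_A,\qquad\|R_i\|\le\|P\|\,N^{-1/p}. \tag{5}$$

**Step 9: conclusion of the proof of Theorem 1.** This step compares (5) with the diagonal. By (5), $A$ satisfies the hypothesis of Lemma 2 with $K=\|P\|$, so $A$ has no complemented subspace isomorphic to $L_p$; in particular $A\not\simeq L_p$, as $A$ is complemented in itself. By Step 7, $A$ is infinite-dimensional, and by Step 6, $Y=A\oplus B$ with $B\simeq L_p$. Since $Y$ is isometric to $L_p[0,1]$, transporting the decomposition proves Theorem 1. $\blacksquare$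

## Classification with Kalton's two results: proof of Theorem 2

By (ii), any space $A$ as in Theorem 1 is isomorphic to the one just constructed. All assertions about $A$ in Theorem 2 are invariant under isomorphism, so we may take $A$ to be the constructed space. We prove the parts in the order (1), (4), (2), (3).

**Part (1).** The purpose is to list the complemented subspaces. The spaces $\{0\}$, $L_p$ and $A$ all occur, the last by Theorem 1. They are pairwise non-isomorphic, since $A$ and $L_p$ are infinite-dimensional and $A\not\simeq L_p$. Conversely, a complemented subspace that is nonzero and finite-dimensional is excluded by $L_p^*=\{0\}$, and an infinite-dimensional one that is not isomorphic to $L_p$ is isomorphic to $A$ by (ii).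

**Part (4).** The purpose is to characterize the exotic subspace intrinsically. Let $E$ be an infinite-dimensional complemented subspace of $L_p$. The parenthesis in (a) is correct: $E\not\simeq L_p$ gives $E\simeq A$ by (ii), and $E\simeq A$ gives $E\not\simeq L_p$ since $A\not\simeq L_p$.

*(a)$\Rightarrow$(b).* By (ii), $E\simeq A$, and $A$ has property (b) by (5). Property (b) passes through an isomorphism $J:A\to E$: replace $R_i$ by $JR_iJ^{-1}$ and $K$ by $\|J\|\|J^{-1}\|K$.

*(b)$\Rightarrow$(c).* For $\varphi\in\mathcal L(E)^*$ and $T\in\mathcal L(E)$ we have $T=\sum_iTR_i$, so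
$$|\varphi(T)|=\Big|\sum_{i=1}^N\varphi(TR_i)\Big|\le\|\varphi\|\,\|T\|\,K\,N^{1-1/p}\to0 .$$

*(c)$\Rightarrow$(d).* If (d) fails, there are $a:L_p\to E$, $b:E\to L_p$ with $ba=\mathrm{id}_{L_p}$. With the diagonal of Lemma 1 put $\varphi(T)=\int_0^1d(bTa)\,ds$ for $T\in\mathcal L(E)$. This is linear in $T$, $|\varphi(T)|\le\|bTa\|\le\|a\|\|b\|\|T\|$, and $\varphi(\mathrm{id}_E)=\int_0^1d(\mathrm{id}_{L_p})\,ds=1$. So $\mathcal L(E)^*\ne\{0\}$.

*(d)$\Rightarrow$(a).* If $E\simeq L_p$, then $E$, complemented in itself, violates (d).

*Optimality of $1/p$.* Since $E\subset L_p$ is $p$-normed, $\mathrm{id}_E=\sum_{i=1}^NR_i$ implies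
$$1=\|\mathrm{id}_E\|^p\le\sum_{i=1}^N\|R_i\|^p\le N\max_i\|R_i\|^p .$$

**Part (2).** The purpose is to describe $A$ itself. Let $E$ be an infinite-dimensional complemented subspace of $A$. Composing projections, $E$ is complemented in $L_p$. By Theorem 1, $E\not\simeq L_p$. By (ii), $E\simeq A$. So $A$ is prime.

Next, let projections onto $A$ act in each coordinate: $A\oplus A$ and $\ell_p(A)$ are complemented in $L_p\oplus L_p\simeq L_p$ and in $\ell_p(L_p)\simeq L_p$. So they are isomorphic to infinite-dimensional complemented subspaces of $L_p$. Letting the operators $R_i$ of (5) act coordinatewise, $(f_n)\mapsto(R_if_n)$, gives operators on $\ell_p(A)$ with sum the identity and norms at most $\|P\|N^{-1/p}$, and likewise on $A\oplus A$ with $\|(f,f')\|^p=\|f\|^p+\|f'\|^p$. So both spaces have property (b), and by (b)$\Rightarrow$(a) in part (4) both are isomorphic to $A$.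

Finally, $L_p\simeq A\oplus B$ with $B\simeq L_p$ gives $A\oplus L_p\simeq L_p$.

**Part (3).** The purpose is to list the possible decompositions. Let $L_p=E\oplus F$ with $E,F$ infinite-dimensional. By (i), one summand is isomorphic to $L_p$. By part (1), the other one is isomorphic to $L_p$ or to $A$. The pair $(L_p,L_p)$ occurs since $L_p\simeq L_p\oplus L_p$, and $(L_p,A)$ occurs by Theorem 1. $\blacksquare$
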